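# Pure capillary waves on deep water: trivial solutions and Crapper's waves exhaust the list

## 1. The polynomials $\Delta_d$ attached to a finite set of frequencies

Let $K$ be a finite nonempty set of positive integers. We call its elements frequencies. For distinct $\kappa,\kappa'\in K$ put
$$\gamma_{\kappa\kappa'}=\frac{\kappa-\kappa'}{\kappa+\kappa'},\qquad 0<\gamma_{\kappa\kappa'}^2<1 .$$

**Definition.** For $d=(d_\kappa)_{\kappa\in K}\in\mathbb C^K$ let
$$\Delta_d(\zeta)=\sum_{J\subset K}e_J(d)\,\zeta^{|J|},\qquad e_J(d)=\prod_{\kappa\in J}d_\kappa\prod_{\{\kappa,\kappa'\}\subset J}\gamma_{\kappa\kappa'}^2,\qquad |J|=\sum_{\kappa\in J}\kappa. \tag{1.1}$$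
The second product runs over two-element subsets of $J$, and $e_\emptyset=1$.

**Example.** If $K=\{N\}$, then $\Delta_d=1+d\,\zeta^N$. If $K=\{1,2\}$, then $\gamma_{12}^2=\frac19$ and $\Delta_d=1+d_1\zeta+d_2\zeta^2+\frac19d_1d_2\zeta^3$.

**What they are for.** We want all real harmonic functions $u$ on the unit disk whose normal derivative on the circle is $\lambda\sinh u$, with $\lambda>0$. Section 2 explains why this is the problem of pure capillary waves. We shall prove that every nonzero solution has the form $u=2\log|\Delta_c/\Delta_{-c}|$ for some $K$ and some $c$ with all $c_\kappa\ne0$. A reflection in the circle then fixes every $|c_\kappa|$, and the Schwarz–Pick inequality leaves only sets $K$ with one element. For $K=\{N\}$ the formula is $u=2\log\left|\frac{1+c\,\zeta^N}{1-c\,\zeta^N}\right|$, which is Crapper's wave.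

We need four facts about $\Delta_d$.

**Fact 1 (degree).** $\Delta_d(0)=1$. If all $d_\kappa\neq0$, then $\deg\Delta_d=\sum_{\kappa\in K}\kappa$, with leading coefficient $e_K(d)$. Indeed $J=K$ is the only subset with the largest sum.

**Fact 2 ($\Delta_d$ determines $d$).** Let $\kappa\in K$. The subsets $J$ with $|J|=\kappa$ are $\{\kappa\}$ and some sets all of whose elements are smaller than $\kappa$. So the coefficient of $\zeta^\kappa$ in $\Delta_d$ is $d_\kappa$ plus a polynomial in the $d_{\kappa'}$ with $\kappa'<\kappa$. We recover the $d_\kappa$ one after another, in increasing order of $\kappa$.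

**Fact 3 (determinant).** For $\xi,\eta\in\mathbb C^K$ put $(\xi\eta)_\kappa=\xi_\kappa\eta_\kappa$. Then
$$\det\Big(I+Z\Big)=\Delta_{\xi\eta}(\zeta),\qquad Z_{\kappa\kappa'}=\frac{2\kappa'\,\xi_\kappa\,\eta_{\kappa'}\,\zeta^{\kappa'}}{\kappa+\kappa'}\quad(\kappa,\kappa'\in K). \tag{1.2}$$

*Proof.* Recall that $\det(I+Z)=\sum_J\det Z_J$, the sum of all principal minors. Pulling factors out of rows and columns, $\det Z_J=\prod_{\kappa\in J}2\kappa\,\xi_\kappa\eta_\kappa\zeta^\kappa\cdot\det\big(\frac1{\kappa+\kappa'}\big)_{J}$. Recall Cauchy's determinant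
$$\det\Big(\frac1{x_i+y_j}\Big)=\frac{\prod_{i<j}(x_i-x_j)(y_i-y_j)}{\prod_{i,j}(x_i+y_j)}.$$
With $x_i=y_i$ running over $J$ it gives $\det\big(\frac1{\kappa+\kappa'}\big)_J=\prod_{\kappa\in J}\frac1{2\kappa}\prod_{\{\kappa,\kappa'\}\subset J}\gamma_{\kappa\kappa'}^2$. So $\det Z_J=e_J(\xi\eta)\zeta^{|J|}$. $\square$

**Fact 4 (reflection).** For a polynomial $X$ of degree $n$ with $X(0)=1$, let $X^*$ be the multiple of $\zeta^n\overline{X(1/\bar\zeta)}$ with $X^*(0)=1$. If all $d_\kappa\ne0$, then
$$(\Delta_d)^*=\Delta_{d^*},\qquad d^*_\kappa=\Big(\bar d_\kappa\prod_{\kappa'\neq\kappa}\gamma_{\kappa\kappa'}^2\Big)^{-1}. \tag{1.3}$$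

*Proof.* With $n=|K|$ in the notation of (1.1), the term of $\Delta_d$ with index $J=K\setminus I$ becomes $\overline{e_{K\setminus I}(d)}\,\zeta^{|I|}$ after reversal. The constant term is $\overline{e_K(d)}$, so we divide by it. In $e_{K\setminus I}/e_K$ what survives in the denominator is $\prod_Id_\kappa$ and $\gamma^2$ over all pairs that meet $I$. So the coefficient is
$$\Big(\prod_{\kappa\in I}\bar d_\kappa\prod_{\text{pairs in }I}\gamma^2\prod_{I\times(K\setminus I)}\gamma^2\Big)^{-1}.$$
On the other hand, in $\prod_{\kappa\in I}d^*_\kappa$ a pair inside $I$ occurs twice and a pair in $I\times(K\setminus I)$ once. So $e_I(d^*)=\prod_Id^*_\kappa\prod_{\text{pairs in }I}\gamma^2$ is the same number. $\square$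

**Example.** For $K=\{1,2\}$, reversing $1+d_1\zeta+d_2\zeta^2+\frac19d_1d_2\zeta^3$ and normalizing gives $1+\frac9{\bar d_1}\zeta+\frac9{\bar d_2}\zeta^2+\frac9{\bar d_1\bar d_2}\zeta^3$. This is $\Delta_{d^*}$ with $d_i^*=9/\bar d_i$, since $\frac19\cdot\frac{81}{\bar d_1\bar d_2}=\frac{9}{\bar d_1\bar d_2}$.

## 2. Capillary waves as harmonic functions with $\partial_ru=\lambda\sinh u$

**The physical problem.** Consider steady periodic progressive waves on the surface of a two-dimensional irrotational flow of an inviscid incompressible fluid of infinite depth, with density $\rho$, gravity $g$, surface tension $T$, wavelength $L$ and wave speed $c$. Put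
$$p=\frac{gL}{2\pi c^2},\qquad q=\frac{2\pi T}{\rho Lc^2}>0 .$$
Only $p$ and $q$ matter below, so we shall reuse the letters $g,c,\rho$ for other objects.

In the Levi-Civita (hodograph) formulation one period of the fluid is mapped conformally onto the unit disk $D=\{|\zeta|<1\}$, the deep fluid going to $\zeta=0$ and the free surface to $\zeta=e^{i\sigma}$. The unknowns are the inclination angle $\theta(\sigma)$ of the surface and $\tau(\sigma)=\log(|\text{velocity}|/c)$ on it. Both are real, $2\pi$-periodic and $C^2$. A **solution** is such a pair with the following properties.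

* (a) $\tau+i\theta$ is the boundary value of a function $F$ holomorphic in $D$, continuous on $\overline D$, with $F(0)=0$.
* (b) The differentiated Bernoulli condition holds:
$$e^{2\tau}\frac{d\tau}{d\sigma}+p\,e^{-\tau}\sin\theta-q\,\frac{d}{d\sigma}\Big(e^{\tau}\frac{d\theta}{d\sigma}\Big)=0 . \tag{2.1}$$

No condition forbids self-intersection of the surface. Linearization about zero gives the dispersion relation $p/N+qN=1$ for mode $N$. The trivial solution $\theta\equiv\tau\equiv0$ exists for every $q$.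

**Crapper's waves.** Let $p=0$, $N\in\{1,2,\dots\}$, $A\in\mathbb C$, $0<|A|<1$, and
$$\tau+i\theta=2\log\frac{1+A\zeta^N}{1-A\zeta^N}\Big|_{\zeta=e^{i\sigma}},\qquad q=\frac{1+|A|^2}{N(1-|A|^2)} . \tag{2.2}$$
These solve (2.1), as we check below. Changing $\arg A$ translates the wave in $\sigma$. The $N$-fold branch leaves the trivial solution at $q=1/N$.

The paper "Nonexistence of bifurcation from Crapper's pure capillary waves" shows (its Theorem 4.1) that at $p=0$, as $q$ increases, Crapper's waves bifurcate from the trivial solution, and that their branch has no secondary bifurcation. Such a statement does not see solutions connected to neither the trivial solution nor the branch. For relatively large positive $p$, solutions connected neither with the trivial solution nor with the primary branches are known to exist. The conjecture is that at $p=0$ there are none: *if $p=0$, every solution of (2.1) is trivial or one of Crapper's waves.* It is true.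

**Theorem A.** Let $p=0$, $q>0$. Every solution of (2.1) satisfying (a) is either trivial or one of Crapper's waves. For given $q$ the solutions are exactly the trivial one and, for each integer $N>1/q$, the waves with $|A|^2=\frac{qN-1}{qN+1}$, $\arg A$ arbitrary.

Write $C^1(\overline D)$ for the functions that, together with their first derivatives, extend continuously to $\overline D$.

**Theorem 1.** Let $\lambda>0$ and let $u\in C^1(\overline D)$ be real, harmonic in $D$, with $\partial_ru=\lambda\sinh u$ on $|\zeta|=1$. Then either $u\equiv0$, or there are an integer $N>\lambda$ and $A\in\mathbb C$ with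
$$|A|^2=\frac{N-\lambda}{N+\lambda},\qquad u=2\log\left|\frac{1+A\zeta^N}{1-A\zeta^N}\right| .$$
Conversely, all these are solutions.

**Theorem B.** Let $\alpha,\beta\in\mathbb R$ and let $u\in C^1(\overline D)$ be real, harmonic in $D$, with $\partial_ru=\alpha e^u-\beta e^{-u}$ on $|\zeta|=1$.

1. If $\alpha,\beta>0$, then with $\lambda=2\sqrt{\alpha\beta}$ we have $u=\frac12\log\frac\beta\alpha+w$, where $w$ is one of the functions of Theorem 1; all of these occur.
2. If $\alpha,\beta<0$, then $u\equiv\frac12\log\frac\beta\alpha$.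
3. If $\alpha=\beta=0$, then $u$ is constant. If $\alpha\beta\le0$ and $(\alpha,\beta)\ne(0,0)$, there is no solution.

Throughout, $\delta=\zeta\,\frac{d}{d\zeta}$. On holomorphic functions continuous up to the circle with their derivative, $\mathrm{Re}\,\delta F=\partial_r\mathrm{Re}\,F$ at $|\zeta|=1$, and $\frac{d}{d\sigma}F(e^{i\sigma})=i\,\delta F$.

**Theorem 1 implies Theorem A.** *Purpose: integrate (2.1) once and read it as a Neumann condition.* Let $(\theta,\tau)$ be a solution with $p=0$. Then $\frac{d}{d\sigma}\big(\frac12e^{2\tau}-qe^\tau\theta'\big)=0$, so for a constant $B$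
$$\theta'=\frac1{2q}\big(e^\tau-Be^{-\tau}\big). \tag{2.3}$$
Integration over a period gives $\int e^\tau=B\int e^{-\tau}$, hence $B>0$.

Next we check regularity. Let $\Phi(\sigma)=F(e^{i\sigma})=\sum_{k\ge0}\varphi_ke^{ik\sigma}$ as a Fourier series. The continuous function $\Phi'$ has Fourier coefficients $ik\varphi_k$, zero for $k<0$. Its Poisson integral, which is continuous on $\overline D$ with boundary values $\Phi'$, equals $\sum ik\varphi_k\zeta^k=i\,\delta F$. So $\delta F$, and therefore $F'$, extends continuously to $\overline D$, and on the circle $\tau'+i\theta'=i\,\delta F$. Taking imaginary parts, $\theta'=\mathrm{Re}\,\delta F=\partial_r\mathrm{Re}\,F$.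

Put $u=\mathrm{Re}\,F-\frac12\log B\in C^1(\overline D)$ and $\lambda=\sqrt B/q$. Since $e^\tau=\sqrt B\,e^u$, (2.3) says $\partial_ru=\frac{\sqrt B}{2q}(e^u-e^{-u})=\lambda\sinh u$. All functions in Theorem 1 vanish at $0$, so $0=u(0)=-\frac12\log B$, that is $B=1$ and $\lambda=1/q$. If $u\equiv0$, then $F$ is an imaginary constant, and $F(0)=0$ gives $F\equiv0$. Otherwise $\mathrm{Re}\,F=\mathrm{Re}\,2\log\frac{1+A\zeta^N}{1-A\zeta^N}$, and $F(0)=0$ gives $F=2\log\frac{1+A\zeta^N}{1-A\zeta^N}$, with $N>1/q$ and $|A|^2=\frac{N-1/q}{N+1/q}=\frac{qN-1}{qN+1}$, which is the relation between $q$ and $|A|$ in (2.2).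

Conversely, for these waves the converse part of Theorem 1 gives $\theta'=\frac1{2q}(e^\tau-e^{-\tau})$. Multiply by $qe^\tau$ to get $qe^\tau\theta'=\frac12(e^{2\tau}-1)$ and differentiate: this is (2.1) with $p=0$. $\square$

**Theorem 1 implies Theorem B.** By the mean value property on circles of radius $r<1$ and $r\to1$, $\int\partial_ru\,d\sigma=0$. If $\alpha\beta\le0$ and not both vanish, then $\alpha e^u-\beta e^{-u}$ has a strict constant sign, a contradiction. If $\alpha=\beta=0$, Green's identity $\int_D|\nabla u|^2=\int u\,\partial_ru\,d\sigma=0$ shows that $u$ is constant. (Green's identity holds for $C^1(\overline D)$ harmonic functions: apply it for $r<1$, let $r\to1$.)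

If $\alpha\beta>0$, put $u=\frac12\log\frac\beta\alpha+w$. Then $\alpha e^u=\pm\sqrt{\alpha\beta}\,e^w$ and $\beta e^{-u}=\pm\sqrt{\alpha\beta}\,e^{-w}$, with the sign of $\alpha$, so $\partial_rw=\pm2\sqrt{\alpha\beta}\sinh w$. The plus sign is Theorem 1, which gives part 1. With the minus sign,
$$\int_D|\nabla w|^2=\int w\,\partial_rw\,d\sigma=-2\sqrt{\alpha\beta}\int w\sinh w\,d\sigma\le0 .$$
So $w\sinh w=0$ on the circle, that is $w=0$ there, and $w\equiv0$. $\square$

It remains to prove Theorem 1.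

## 3. Small waves, one frequency, and the energy identity

**Linear case.** If $\sinh u$ is replaced by $u=\mathrm{Re}\sum a_k\zeta^k$, the condition becomes $ka_k=\lambda a_k$ for $k\ge1$ and $\mathrm{Re}\,a_0=0$. Nonzero solutions exist only if $\lambda=N$ is a positive integer, and then $u=\mathrm{Re}(a\zeta^N)$. With $\lambda=1/q$ this is the bifurcation value $q=1/N$.

**One frequency: the converse in Theorem 1.** Let $z=A\zeta^N$ with $|\zeta|=1$, so $|z|=|A|$, and $u=2\log\left|\frac{1+z}{1-z}\right|$. Since $\delta\big(2\log\frac{1+z}{1-z}\big)=\frac{4Nz}{1-z^2}$ and $\mathrm{Re}\,z(1-\bar z^2)=(1-|z|^2)\mathrm{Re}\,z$,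
$$\partial_ru=\frac{4N(1-|A|^2)\,\mathrm{Re}\,z}{|1-z^2|^2}.$$
Also $e^u=|1+z|^2/|1-z|^2$ and $|1+z|^4-|1-z|^4=(4\,\mathrm{Re}\,z)\cdot2(1+|z|^2)$, so
$$\lambda\sinh u=\frac\lambda2\cdot\frac{|1+z|^4-|1-z|^4}{|1-z^2|^2}=\frac{4\lambda(1+|A|^2)\,\mathrm{Re}\,z}{|1-z^2|^2}.$$
They agree when $\lambda=N\frac{1-|A|^2}{1+|A|^2}$, that is $|A|^2=\frac{N-\lambda}{N+\lambda}$. This is a number in $(0,1)$ exactly when $N>\lambda$.

**A first attempt.** The natural attack on uniqueness is the energy identity that just settled Theorem B(2). For our problem it reads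
$$\int_D|\nabla u|^2=\lambda\int u\sinh u\,d\sigma .$$
It stops at the sign: for $\lambda>0$ both sides are nonnegative and nothing follows. Nothing so simple can follow, because for each $\lambda$ there are infinitely many nonzero solutions, one family for each $N>\lambda$. We need a method that describes solutions instead of excluding them.

## 4. A Riccati equation on the circle makes $f$ rational

**Step 4.1. One holomorphic function and its mirror image.** *Purpose: write the boundary condition without real parts.* Let $u$ be as in Theorem 1 and $u=\mathrm{Re}\,E$ with $E$ holomorphic in $D$, $E(0)\in\mathbb R$. Then $E'=u_x-iu_y$ extends continuously to $\overline D$, so $E$ does too. Letting $r\to1$ in $E(re^{i\sigma_2})-E(re^{i\sigma_1})=\int_{\sigma_1}^{\sigma_2} i\,\delta E(re^{i\sigma})\,d\sigma$, we see that $\frac{d}{d\sigma}E(e^{i\sigma})=i\,\delta E$. Put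
$$f=e^{E/2},\qquad g(\zeta)=\overline{f(1/\bar\zeta)} .$$
Then $f$ is holomorphic in $D$, $C^1$ and zero-free on $\overline D$, $f(0)>0$, $|f|^2=e^u$. The function $g$ is holomorphic and zero-free in $|\zeta|>1$ including $\infty$, $C^1$ and zero-free up to the circle, $g(\infty)=f(0)$, and $\delta g(\zeta)=-\overline{(\delta f)(1/\bar\zeta)}$ is bounded on $|\zeta|\ge1$ and $O(1/\zeta)$ at $\infty$. On the circle $g=\bar f$ and $\delta g=-\overline{\delta f}$. Hence there $fg=e^u$ and $\partial_ru=2\,\mathrm{Re}\frac{\delta f}f=\frac{\delta f}f-\frac{\delta g}g$, and the boundary condition is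
$$\frac{\delta f}f-\frac{\delta g}g=\frac\lambda2\Big(fg-\frac1{fg}\Big),\quad\text{or}\quad \delta f=\frac{\delta g}g\,f+\frac\lambda2\Big(gf^2-\frac1g\Big)\qquad(|\zeta|=1). \tag{4.1}$$
Here $f$ lives inside, $g$ outside, and they meet only on the circle. But the second form is a *Riccati* equation for $f$ with coefficients made of $g$, and these are holomorphic outside. A Riccati equation is a linear system in disguise, and linear systems can be continued.

**Step 4.2. Solve the linear system outside.** *Purpose: construct the candidate for $f$ in $|\zeta|>1$.* Let $\zeta=e^s$, so $\delta=d/ds$, written with a dot. For $\mathrm{Re}\,s\ge0$, with $g=g(e^s)$, consider $\dot Y=\mathcal A(s)Y$: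
$$\dot Y_1=\frac{\delta g}gY_1-\frac\lambda{2g}Y_2,\qquad \dot Y_2=-\frac{\lambda g}2Y_1,\qquad Y(0)=(f(1),1). \tag{4.2}$$
The matrix $\mathcal A$ is continuous with $\|\mathcal A\|\le a$ on $\mathrm{Re}\,s\ge0$, holomorphic in $\mathrm{Re}\,s>0$ and $2\pi i$-periodic. Put $Y_{(0)}=Y(0)$ and $Y_{(k+1)}(s)=Y(0)+\int_{[0,s]}\mathcal AY_{(k)}$.

If $Y_{(k)}$ is continuous on $\mathrm{Re}\,s\ge0$ and holomorphic inside, then the integral of $\mathcal AY_{(k)}$ over any closed triangle in $\mathrm{Re}\,s\ge0$ vanishes: shift the triangle inward by $\eta>0$, use Cauchy's theorem, let $\eta\to0$. So $Y_{(k+1)}(s')-Y_{(k+1)}(s)=\int_{[s,s']}\mathcal AY_{(k)}$, and $Y_{(k+1)}$ is again continuous on $\mathrm{Re}\,s\ge0$ and holomorphic inside. Induction gives $|Y_{(k+1)}-Y_{(k)}|(s)\le|Y(0)|\frac{(a|s|)^{k+1}}{(k+1)!}$. The limit $Y$ exists locally uniformly, is continuous on $\mathrm{Re}\,s\ge0$, holomorphic inside, and satisfies $Y(s')-Y(s)=\int_{[s,s']}\mathcal AY$. Thus it solves (4.2) inside and along every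 segment of the closed half plane, including the imaginary axis. By uniqueness for linear ODEs along $[0,s]$ and $Y(0)\neq0$, the vector $Y(s)$ never vanishes.

**Step 4.3. Glue.** *Purpose: show $Y_1/Y_2$ continues $f$.* On the imaginary axis let $\tilde Y_2$ solve $\dot{\tilde Y}_2=-\frac{\lambda g}2f\,\tilde Y_2$, $\tilde Y_2(0)=1$, and let $\tilde Y_1=f\tilde Y_2$. By (4.1),
$$\dot{\tilde Y}_1=\Big(\frac{\delta g}gf+\frac\lambda2gf^2-\frac\lambda{2g}-\frac{\lambda g}2f^2\Big)\tilde Y_2=\frac{\delta g}g\tilde Y_1-\frac\lambda{2g}\tilde Y_2 ,$$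
and the second equation of (4.2) holds too. By uniqueness $Y=\tilde Y$ on the axis. So there $Y_2\neq0$ ($\tilde Y_2$ is an exponential) and $Y_1/Y_2=f(e^s)$. Hence $\hat f=Y_1/Y_2$ is meromorphic in $\mathrm{Re}\,s>0$, and near each point of the axis it is holomorphic inside and continuous up to the axis. By Morera's theorem, $f(e^s)$ for $\mathrm{Re}\,s\le0$ and $\hat f$ for $\mathrm{Re}\,s>0$ form one meromorphic function on $\mathbb C_s$. It is $2\pi i$-periodic for $\mathrm{Re}\,s<0$, hence everywhere. So $f$ extends to a meromorphic function on $\mathbb C$.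

**Step 4.4. Growth at infinity.** *Purpose: pass from meromorphic to rational.* $Y(s+2\pi i)$ and $Y(s)$ never vanish and have the same ratio of components, so $Y(s+2\pi i)=m(s)Y(s)$ with $m$ holomorphic and nonvanishing in $\mathrm{Re}\,s>0$. Both sides solve the system, so $\dot m\,Y=0$ and $m$ is a nonzero constant. Choose $\nu$ with $e^{2\pi i\nu}=m$. Then $e^{-\nu s}Y$ is single-valued in $|\zeta|>1$. By Gronwall's inequality along horizontal rays, $|Y(s)|\le Ce^{a\,\mathrm{Re}\,s}$ for $0\le\mathrm{Im}\,s\le2\pi$. So $e^{-\nu s}Y=O(|\zeta|^{a'})$ for some $a'$, and its components have at most a pole at $\infty$. Their quotient $f$ is meromorphic at $\infty$. Hence **$f$ is rational**, so $g$ is rational, and (4.1) times $2fg$ holds identically: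
$$2(g\,\delta f-f\,\delta g)=\lambda(f^2g^2-1). \tag{4.3}$$

## 5. Simple zeros, simple poles, vanishing residues

At a point $\neq0,\infty$ the *residue in $s$* of $\phi$ means the residue of $\phi\,d\zeta/\zeta=\phi\,ds$. We use the local coordinate $x=s-s_*$.

**Step 5.1. Orders.** *Purpose: find the shape of $f$.* At $\infty$ let $f\sim\chi\zeta^m$, $\chi\ne0$; recall $g(\infty)=f(0)\neq0$, $\delta g=O(1/\zeta)$. If $m>0$, the left side of (4.3) is $O(\zeta^m)$ and the right side has exact order $\zeta^{2m}$. If $m<0$, the left side tends to $0$ and the right side to $-\lambda$. Both are impossible, so $m=0$. Then the left side tends to $0$, and $(f(\infty)f(0))^2=1$.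

All zeros $b_j$ and poles $a_j$ of $f$ lie in $1<|\zeta|<\infty$, where $g$ is holomorphic and nonzero. At a zero, (4.3) reads $2g\,\delta f=-\lambda\neq0$, so the zero is simple. At a pole of order $k$ the two sides have pole orders $k+1$ and $2k$, so $k=1$. Since $m=0$, there are equally many, $n$, of each.

**Step 5.2. Residues.** *Purpose: extract the relations hidden in (4.3).* Divide (4.3) by $g^2$, respectively $-f^2$:
$$2\,\delta(f/g)=\lambda(f^2-g^{-2}),\qquad2\,\delta(g/f)=\lambda(f^{-2}-g^2).$$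
The left sides times $d\zeta/\zeta$ are exact forms, so they have no residues. At $a_j$ and $b_j$ the functions $g^{\pm2}$ are regular. Hence
$$\operatorname{Res}_{a_j}f^2\,\frac{d\zeta}\zeta=0,\qquad\operatorname{Res}_{b_j}f^{-2}\,\frac{d\zeta}\zeta=0. \tag{5.1}$$
The residues of $f^2\,d\zeta/\zeta$ on the sphere sum to zero. Those at $0$ and $\infty$ are $f(0)^2$ and $-f(\infty)^2$, so $f(0)^2=f(\infty)^2$. With $(f(0)f(\infty))^2=1$ and $f(0)>0$:
$$f(0)=1,\qquad f(\infty)=\varepsilon\in\{1,-1\}. \tag{5.2}$$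
If $f$ is constant, $f\equiv1$ and $u\equiv0$. **From now on $f$ is nonconstant.** Then $n\ge1$ and
$$f=\frac PQ,\quad P=\prod_{j=1}^n(1-\zeta/b_j),\quad Q=\prod_{j=1}^n(1-\zeta/a_j),\quad|a_j|,|b_j|>1, \tag{5.3}$$
with simple roots and no common root.

**The case $n=1$ by hand.** Here $f(\infty)=a_1/b_1=\pm1$ and $a_1\ne b_1$, so $b_1=-a_1$ and $f=\frac{1+A\zeta}{1-A\zeta}$ with $A=1/a_1$: the shape of Crapper's wave with $N=1$.

**Where direct algebra stops.** For general $n$ one may try to solve (5.1) for the $a_j,b_j$. Near $a_j$ write $P=P_0(1+P_1x+\cdots)$ and $Q=Q_1x+\frac12Q_2x^2+\cdots$. The residue of $f^2$ vanishes exactly when $P_1=Q_2/(2Q_1)$. So (5.1) says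
$$\frac{\delta P}P(a_j)=\frac12\,\frac{\delta^2Q}{\delta Q}(a_j),\qquad\frac{\delta Q}Q(b_j)=\frac12\,\frac{\delta^2P}{\delta P}(b_j)\qquad(1\le j\le n).$$
These are $2n$ coupled equations in $2n$ unknowns, with no bound on $n$, and nothing in them suggests how to solve them for all $n$ at once. The way out is to use (5.1) not as equations for the poles, but as the statement that certain singular points of a linear differential equation are harmless. That remains true after a free parameter is put into the equation.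

## 6. A Schrödinger equation with a free parameter

**Step 6.1. The potential.** *Purpose: find the linear equation solved by $f$ and its singularities.* Put
$$v=\frac{\delta f}f,\qquad U=\frac{\delta^2f}f=\delta v+v^2 .$$
Near $b_j$ write $f=\alpha(x+\beta x^2+\cdots)$. Then $f^{-2}=\alpha^{-2}(x^{-2}-2\beta x^{-1}+\cdots)$, so (5.1) gives $\beta=0$, $f=\alpha(x+O(x^3))$, and $U$ is regular.

Near $a_j$ write $f=\alpha(x^{-1}+\beta+\gamma x+\eta x^2+\cdots)$. Then $f^2=\alpha^2(x^{-2}+2\beta x^{-1}+\cdots)$, so $\beta=0$, and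
$$U=\frac{2x^{-3}+2\eta+O(x)}{x^{-1}(1+\gamma x^2+\eta x^3+\cdots)}=2x^{-2}\big(1+\eta x^3+\cdots\big)\big(1-\gamma x^2-\eta x^3+\cdots\big).$$
The two $\eta x^3$ terms cancel. So, with $V_0=-2\gamma$,
$$U=2x^{-2}+V_0+V_1x+\cdots,\qquad V_1=0, \tag{6.1}$$
and there is no $x^{-1}$ term. Finally $U(0)=U(\infty)=0$ and $U=O(1/\zeta)$ at $\infty$, since $\delta$ of a function holomorphic at $0$ or $\infty$ vanishes there.

**Step 6.2. The potential in terms of $Q$.** *Purpose: remove $P$ from $U$.* Near $a_j$, $\log Q=\log x+{}$holomorphic, so $\delta^2\log Q=-x^{-2}+{}$regular. Also $\delta\log Q$ is holomorphic at $0$ and at $\infty$, so $\delta^2\log Q$ vanishes at both. Thus $U+2\,\delta^2\log Q$ has no poles on the sphere and vanishes at $0$: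
$$U=-2\,\delta^2\log Q. \tag{6.2}$$

**Step 6.3. The parameter.** *Purpose: embed $f$ in a family $R(\zeta,\mu)$.* For $\mu\in\mathbb C$, $\psi=\zeta^\mu R$ satisfies $\delta^2\psi=(\mu^2+U)\psi$ iff
$$\delta^2R+2\mu\,\delta R=UR, \tag{6.3}$$
because $\delta^2(\zeta^\mu R)=\zeta^\mu(\delta+\mu)^2R$. With $U=\sum_{l\ge1}U_l\zeta^l$ near $0$, a power series $\sum a_k\zeta^k$ solves (6.3) iff
$$k(k+2\mu)\,a_k=\sum_{l=1}^kU_l\,a_{k-l}\qquad(k\ge1). \tag{6.4}$$
If $\mu\notin\{-\frac12,-1,-\frac32,\dots\}$, there is exactly one with $a_0=1$. Call it $R(\zeta,\mu)=\sum a_k(\mu)\zeta^k$.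

It converges near $0$. Indeed $|U_l|\le Cr^{-l}$ for some $r>0$, and $|k(k+2\mu)|\ge c_0k^2$ for all $k\ge1$ with some $c_0>0$. So $S_k=\sum_{j\le k}|a_j|r^j$ satisfies $S_k\le S_{k-1}\big(1+\frac{C}{c_0k^2}\big)$ and is bounded. At $\mu=0$, uniqueness and $\delta^2f=Uf$, $f(0)=1$ give $R(\zeta,0)=f$.

**Example.** For $f=\frac{1+y}{1-y}$, $y=A\zeta^N$: $Q=1-y$ and (6.2) gives $U=\frac{2N^2y}{(1-y)^2}$. Then
$$R(\zeta,\mu)=\frac{1+ty}{1-y},\qquad t=\frac{N-2\mu}{N+2\mu}.$$
Check: from $R=-t+\frac{1+t}{1-y}$ we get $\delta R=\frac{(1+t)Ny}{(1-y)^2}$ and $\delta^2R=\frac{(1+t)N^2y(1+y)}{(1-y)^3}$. So $\delta^2R+2\mu\,\delta R=\frac{(1+t)Ny}{(1-y)^3}\big[(N+2\mu)+(N-2\mu)y\big]$. Since $1+t=\frac{2N}{N+2\mu}$, this is $\frac{2N^2y(1+ty)}{(1-y)^3}=UR$. As a function of $\mu$, $R$ has one simple pole, at $\mu=-N/2$: the pole in $\mu$ reveals the frequency.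

**Step 6.4. Claim 1: $Q(\zeta)R(\zeta,\mu)$ is a polynomial in $\zeta$ of degree $\le n$, with coefficients rational in $\mu$.** *Purpose: show that every member of the family is as simple as $f$.*

*Proof.* By (6.4) each $a_k(\mu)$ is rational in $\mu$. Let first $2\mu\notin\mathbb Z$.

*Local solutions at $a_j$.* Insert $\psi=x^{-1}\sum_{k\ge0} d_kx^k$ into $\ddot\psi=(\mu^2+U)\psi$. Since $(k-1)(k-2)-2=k(k-3)$,
$$k(k-3)d_k=(V_0+\mu^2)d_{k-2}+V_1d_{k-3}+V_2d_{k-4}+\cdots .$$
For $k=1$: $d_1=0$. For $k=2$: $d_2$ is determined by $d_0$. For $k=3$: $0=(V_0+\mu^2)d_1+V_1d_0$, which holds because $d_1=0$ and $V_1=0$. So $d_0$ and $d_3$ are free and all other $d_k$ are determined. The series converge by the estimate of Step 6.3, since $k(k-3)\ge k^2/4$ for $k\ge4$. This gives two independent solutions, so *all* local solutions at $a_j$ are meromorphic with at most a simple pole.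

*Globally in $s$.* On $\mathbb C_s$ the only singular points of the equation lie over the $a_j$, and continuation of any solution around each of them is trivial. The loops around these points generate the fundamental group of their complement in $\mathbb C_s$. So $e^{\mu s}R(e^s,\mu)$, given for $\mathrm{Re}\,s$ very negative, continues to a meromorphic function on $\mathbb C_s$. It is multiplied by $e^{2\pi i\mu}$ under $s\mapsto s+2\pi i$, because it is so for very negative $\mathrm{Re}\,s$. Hence $R$ is meromorphic on $\mathbb C$ with at most simple poles at the $a_j$ and no others.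

*At $\infty$.* $U$ is bounded near $\infty$. Gronwall for $(\psi,\dot\psi)$ along horizontal rays gives polynomial growth in $|\zeta|$, so $R\sim\chi\zeta^m$ with $\chi\ne0$, $m\in\mathbb Z$. In (6.3) the right side is $O(\zeta^{m-1})$, so $m(m+2\mu)=0$, and $2\mu\notin\mathbb Z$ forces $m=0$.

So $QR$ is entire and $O(\zeta^n)$: a polynomial of degree $\le n$. The coefficient of $\zeta^k$ in $QR$, $k>n$, is a rational function of $\mu$ that vanishes for $2\mu\notin\mathbb Z$; so it vanishes identically. $\square$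

**Step 6.5. Partial fractions in $\mu$.** *Purpose: turn Claim 1 into a finite linear system.* By (6.4) and induction, each $a_k$ ($k\ge1$) is $O(1/\mu)$ at infinity and has only simple poles, located in $\{-j/2:1\le j\le k\}$. Indeed the right side of (6.4) is $O(1)$ with simple poles at most at $-j/2$, $j\le k-1$, and dividing by $2k(\mu+\frac k2)$ adds a simple pole at the new point $-k/2$.

Fix $j$ and let $\alpha_k=\operatorname{Res}_{\mu=-j/2}a_k$, $\rho_j=\alpha_j$; $\alpha_k=0$ for $k<j$. Multiply (6.4) by $\mu+j/2$ and let $\mu\to-j/2$. With $k=j+i$,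
$$(j+i)\,i\,\alpha_{j+i}=\sum_{l=1}^iU_l\,\alpha_{j+i-l}.$$
This is recursion (6.4) for $\mu=j/2$, so $\sum_k\alpha_k\zeta^k=\rho_j\,\zeta^jR(\zeta,j/2)$. Taking residues in Claim 1, $Q\rho_j\zeta^jR(\zeta,j/2)$ has no terms beyond $\zeta^n$. Its lowest term is $\rho_j\zeta^j$. So $\rho_j=0$ for $j>n$, and
$$K=\{j\ge1:\rho_j\ne0\}$$
is finite. Each $a_k$, $k\ge1$, is the sum of its principal parts, hence
$$R(\zeta,\mu)=1+\sum_{\kappa\in K}\frac{\rho_\kappa\,\zeta^\kappa R(\zeta,\kappa/2)}{\mu+\kappa/2}. \tag{6.5}$$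
For $j\notin K$ no $a_k$ has a pole at $-j/2$. So (6.5) also defines $R(\zeta,-j/2)$, and (6.4) holds there by continuity. If $K$ were empty, $f=R(\cdot,0)=1$, which is excluded. So $M:=\#K\ge1$.

## 7. Solving the linear system: $f=\Delta_c/\Delta_{-c}$

**Step 7.1. Determinants.** *Purpose: find $R(\zeta,\mu)$ explicitly.* The right side of (6.5) contains only the functions $r_\kappa=R(\zeta,\kappa/2)$, and setting $\mu=\kappa/2$ gives equations for them. Put
$$c_\kappa=\frac{\rho_\kappa}\kappa\ne0,\qquad X_{\kappa\kappa'}=\frac{2\rho_{\kappa'}\zeta^{\kappa'}}{\kappa+\kappa'}=\frac{2\kappa'c_{\kappa'}\zeta^{\kappa'}}{\kappa+\kappa'},\qquad\mathbf 1=(1,\dots,1)^T .$$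
Then $r=\mathbf 1+Xr$, so near $\zeta=0$ we have $r=(I-X)^{-1}\mathbf 1$. For $-2\mu\notin K$, (6.5) reads $R(\zeta,\mu)=1+w^Tr$ with $w_\kappa=\frac{2\rho_\kappa\zeta^\kappa}{\kappa+2\mu}$. By the matrix determinant lemma, $1+w^T(I-X)^{-1}\mathbf 1=\det(I-X+\mathbf 1w^T)/\det(I-X)$. The entries are
$$(-X+\mathbf 1w^T)_{\kappa\kappa'}=2\rho_{\kappa'}\zeta^{\kappa'}\Big(\frac1{\kappa'+2\mu}-\frac1{\kappa+\kappa'}\Big)=\frac{2\kappa'c_{\kappa'}\zeta^{\kappa'}}{\kappa+\kappa'}\cdot\frac{\kappa-2\mu}{\kappa'+2\mu}.$$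
Fact 3 with $\xi_\kappa=\kappa-2\mu$ and $\eta_\kappa=c_\kappa/(\kappa+2\mu)$, and with $\xi_\kappa=1$, $\eta_\kappa=-c_\kappa$ for the denominator, gives
$$R(\zeta,\mu)=\frac{\Delta_{c^{(\mu)}}}{\Delta_{-c}},\quad c^{(\mu)}_\kappa=c_\kappa\,\frac{\kappa-2\mu}{\kappa+2\mu}\quad(-2\mu\notin K);\qquad f=R(\zeta,0)=\frac{\Delta_c}{\Delta_{-c}}. \tag{7.1}$$

**Step 7.2. Claim 2: $Q=\Delta_{-c}$ and $P=\Delta_c$.** *Purpose: rule out a common factor in (7.1), so that the polynomials $\Delta_{\pm c}$ know where the zeros and poles of $f$ are.*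

*Proof.* We compare (6.2) with the behavior as $\mu\to\infty$. In (6.4) the terms $k^2a_k$ and $U_la_{k-l}$, $l<k$, tend to $0$, so $2k\lim\mu a_k=U_k$. By (6.5), coefficientwise, $\lim\mu(R-1)=\sum_\kappa\rho_\kappa\zeta^\kappa r_\kappa=:r^{(1)}$. Hence $2\,\delta r^{(1)}=U$.

Let $G=\mathrm{diag}(\kappa/2)$ and $z_\kappa=\rho_\kappa\zeta^\kappa$. Then $\delta X=2XG$, and $(GX+XG)_{\kappa\kappa'}=\frac{\kappa+\kappa'}2\cdot\frac{2z_{\kappa'}}{\kappa+\kappa'}=z_{\kappa'}$, that is $GX+XG=\mathbf 1z^T$. Since $X$ commutes with $(I-X)^{-1}$ and the trace is cyclic, $\operatorname{tr}\big((I-X)^{-1}XG\big)=\operatorname{tr}\big((I-X)^{-1}GX\big)$. So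
$$-\delta\log\det(I-X)=\operatorname{tr}\big((I-X)^{-1}2XG\big)=\operatorname{tr}\big((I-X)^{-1}(GX+XG)\big)=z^T(I-X)^{-1}\mathbf 1=r^{(1)} .$$
Therefore $U=-2\,\delta^2\log\Delta_{-c}$. With (6.2), $\delta^2\log(\Delta_{-c}/Q)=0$. This logarithm is a power series at $0$ without constant term, and $\delta^2$ multiplies $\zeta^k$ by $k^2$; so it is $0$. Thus $Q=\Delta_{-c}$, and $P=fQ=\Delta_c$. $\square$

**Step 7.3. Consequences.** *Purpose: collect degrees and values at infinity.* Let
$$C=e_K(c)=\prod_{\kappa\in K}c_\kappa\prod_{\{\kappa,\kappa'\}\subset K}\gamma_{\kappa\kappa'}^2\ne0 .$$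
By Fact 1, $n=\sum_{\kappa\in K}\kappa$, and $P,Q$ have leading coefficients $C$ and $(-1)^MC$. (So $n=2$ allows only $K=\{2\}$, while $n=3$ allows $\{3\}$ and $\{1,2\}$.) From (5.3) the leading coefficient of $Q$ is $\prod(-1/a_j)$. With the coefficients of $\zeta^n$ in (7.1),
$$|C|=\prod_{j=1}^n|a_j|^{-1}<1,\qquad R(\infty,\mu)=\prod_{\kappa\in K}\frac{2\mu-\kappa}{2\mu+\kappa}\quad(-2\mu\notin K). \tag{7.2}$$

## 8. Reflection fixes the moduli $|c_\kappa|$

So far we have used $g$ only through (5.1) and (5.2). Now we use that $g$ is the mirror image of $f$. The plan is to show that the reflected polynomial $P^*$ also occurs in the family: $P^*/Q=R(\zeta,\mu)$ for $\mu=\pm\lambda/2$.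

**Step 8.1. A second solution from $fg$.** *Purpose: produce a solution of the Schrödinger equation with $\mu^2=\lambda^2/4$.* Let $h=fg$, $H=1/h$. By (4.3), $\delta h=2g\,\delta f-(g\,\delta f-f\,\delta g)=2hv-\frac\lambda2(h^2-1)$, so
$$\delta H=-\frac{\delta h}{h^2}=-2Hv+\frac\lambda2(1-H^2).$$
If $\Psi$ satisfies $\frac{\delta\Psi}\Psi=v+\frac\lambda2H$, then
$$\frac{\delta^2\Psi}\Psi=\Big(v+\frac\lambda2H\Big)^2+\delta v-\lambda Hv+\frac{\lambda^2}4(1-H^2)=v^2+\delta v+\frac{\lambda^2}4=U+\frac{\lambda^2}4 .$$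

**Step 8.2. Computing $\Psi$.** *Purpose: recognize $P^*/Q$.* The poles of $H$ are the zeros of $f$ and of $g$, that is $b_j$ and $1/\bar b_j$, all simple. By (5.2), $H(0)=1/\big(f(0)\overline{f(\infty)}\big)=\varepsilon=H(\infty)$. Equation (4.3) divided by $fg$ is $2\big(v-\frac{\delta g}g\big)=\lambda(h-H)$. At $b_j$, $v$ has residue $1$ in $s$ and $\delta g/g$, $h$ are regular; so $H$ has residue $-2/\lambda$. At $1/\bar b_j$, $\delta g/g$ has residue $1$ and $v,h$ are regular; so $H$ has residue $+2/\lambda$. Hence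
$$\frac{\lambda H}{2\zeta}=\frac{\varepsilon\lambda}{2\zeta}-\sum_j\frac1{\zeta-b_j}+\sum_j\frac1{\zeta-1/\bar b_j},$$
since the difference is entire and vanishes at $\infty$. As $P^*=\prod_j(1-\bar b_j\zeta)$, integrating $\frac{d\Psi}\Psi=\big(v+\frac\lambda2H\big)\frac{d\zeta}\zeta$ shows that we may take
$$\Psi=f\,\zeta^{\varepsilon\lambda/2}\,\frac{P^*}P=\zeta^{\varepsilon\lambda/2}\,\frac{P^*}Q .$$
So $\hat R:=P^*/Q$ is a power series solution of (6.3) with $\mu=\varepsilon\lambda/2$, $\hat R(0)=1$, and $\hat R(\infty)$ is finite because $\deg P^*=\deg Q=n$.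

**Step 8.3. Claim 3: $-\varepsilon\lambda\notin K$ and $P^*/Q=R(\zeta,\varepsilon\lambda/2)$.** *Purpose: identify $\hat R$ with a member of the family; the only danger is an exceptional $\mu$.*

*Proof.* If $\varepsilon=1$, or if $\varepsilon=-1$ and $\lambda\notin\mathbb N$, then $\varepsilon\lambda/2\notin\{-\frac12,-1,\dots\}$. The normalized power series solution is unique and $-\varepsilon\lambda\notin K$.

Let $\varepsilon=-1$, $\lambda=k\in\mathbb N$, so $\mu=-k/2$. For $i<k$ the factor $i(i-k)$ in (6.4) is nonzero, so the coefficients of $\hat R$ of index $i<k$ are $a_i(-k/2)$. At index $k$ the left side of (6.4) is $0$, hence $\sum_{l=1}^kU_l\,a_{k-l}(-k/2)=0$. But by (6.4) this sum is $\lim_{\mu\to-k/2}2k(\mu+\frac k2)a_k(\mu)=2k\rho_k$. So $\rho_k=0$ and $k\notin K$. Then $R(\zeta,-k/2)$ is defined and solves (6.3). The difference $\hat R-R(\zeta,-k/2)$ is a power series solution starting at order $\ge k$. By the recursion, exactly as in Step 6.5, it equals $\mathrm{const}\cdot\zeta^kR(\zeta,k/2)$.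 By (7.2), $R(\infty,k/2)\ne0$ since $k\notin K$; so a nonzero constant would make the right side unbounded at $\infty$. But $\hat R$ is finite at $\infty$, and so is $R(\cdot,-k/2)$ by (7.1). Hence the constant is $0$. $\square$

**Step 8.4. Comparing coefficients.** *Purpose: compute $|c_\kappa|$.* By Claim 2 and Fact 4, $P^*=\Delta_{c^*}$. By Claims 2 and 3 and (7.1), $P^*=Q\,R(\zeta,\varepsilon\lambda/2)=\Delta_{c'}$ with $c'_\kappa=c_\kappa\frac{\kappa-\varepsilon\lambda}{\kappa+\varepsilon\lambda}$. By Fact 2, $c^*=c'$. As $c^*_\kappa\ne0$, also $\kappa\ne\varepsilon\lambda$, and inserting (1.3),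
$$|c_\kappa|^2\prod_{\kappa'\ne\kappa}\gamma_{\kappa\kappa'}^2=\frac{\kappa+\varepsilon\lambda}{\kappa-\varepsilon\lambda}\quad(\kappa\in K),\qquad|C|^2=\prod_{\kappa\in K}\frac{\kappa+\varepsilon\lambda}{\kappa-\varepsilon\lambda}. \tag{8.1}$$
The second formula is the product of the first ones, since each pair then occurs twice. The left sides are positive and finite, so $\kappa>\lambda$ for all $\kappa\in K$, whichever sign $\varepsilon$ has.

If $\varepsilon=1$, then $|C|>1$, contradicting (7.2). **Hence $\varepsilon=-1$.** With $t_\kappa=\frac{\kappa-\lambda}{\kappa+\lambda}\in(0,1)$,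
$$|c_\kappa|^2=t_\kappa\prod_{\kappa'\neq\kappa}\gamma_{\kappa\kappa'}^{-2},\qquad|C|^2=\prod_{\kappa\in K}t_\kappa,\qquad c^*_\kappa=c_\kappa\,\frac{\kappa+\lambda}{\kappa-\lambda}. \tag{8.2}$$

## 9. The Schwarz–Pick inequality excludes two or more frequencies

For every finite $K$ with all $\kappa>\lambda$ there are numbers $c_\kappa$ that satisfy (8.2): just choose their moduli. So these relations alone do not bound $M$. What has hardly been used is that *all* zeros of $Q$ lie outside $\overline D$; only their product entered, through $|C|<1$.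

Suppose $M\ge2$. Write $K=\{\kappa_1<\dots<\kappa_M\}$, $t_j=t_{\kappa_j}$, $c_1=c_{\kappa_1}$, $c_1^*=c^*_{\kappa_1}$.

**Step 9.1. A bounded function.** *Purpose: turn the position of the zeros into an inequality.* Let
$$W(\zeta)=\frac{\zeta^n\,\overline{Q(1/\bar\zeta)}}{Q(\zeta)} .$$
It is holomorphic on $\overline D$ because $Q$ is zero-free there. On the circle $|W|=1$, so $|W|\le1$ in $D$. With $Q=\Delta_{-c}$, $(-c)^*=-c^*$ and Fact 4,
$$W=W_0\,\frac{\Delta_{-c^*}}{\Delta_{-c}}=W_0\Big(1-(c_1^*-c_1)\zeta^{\kappa_1}+O(\zeta^{\kappa_1+1})\Big),\qquad|W_0|=|C| .$$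
The expansion holds because every subset of $K$ other than $\emptyset$ and $\{\kappa_1\}$ has sum $>\kappa_1$. By (8.2), $c_1^*-c_1=\frac{2\lambda}{\kappa_1-\lambda}\,c_1$.

**Step 9.2. The coefficient bound.** *Purpose: estimate the coefficient of $\zeta^{\kappa_1}$.* Recall Schwarz–Pick at $0$: if $\phi$ is holomorphic in $D$ with $|\phi|\le1$, then $|\phi'(0)|\le1-|\phi(0)|^2$. Let $W=\sum W_k\zeta^k$ and $k\ge1$. The average of $W(\omega\zeta)$ over $\omega^k=1$ is $\sum_iW_{ik}\zeta^{ik}=\phi(\zeta^k)$ with $|\phi|\le1$, $\phi(0)=W_0$, $\phi'(0)=W_k$. So $|W_k|\le1-|W_0|^2$. For $k=\kappa_1$: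
$$|C|\,|c_1|\,\frac{2\lambda}{\kappa_1-\lambda}\le1-|C|^2. \tag{9.1}$$
Let $\ell_j=\frac{\kappa_j+\kappa_1}{\kappa_j-\kappa_1}$ for $j\ge2$. By (8.2), $|c_1|=\sqrt{t_1}\prod_{j\ge2}\ell_j$ and $|C|=\prod_j\sqrt{t_j}$, so $|C||c_1|=t_1\prod_{j\ge2}\ell_j\sqrt{t_j}$. Moreover $t_1\frac{2\lambda}{\kappa_1-\lambda}=\frac{2\lambda}{\kappa_1+\lambda}=1-t_1$. Thus (9.1) becomes
$$(1-t_1)\prod_{j\ge2}\ell_j\sqrt{t_j}\ \le\ 1-t_1\prod_{j\ge2}t_j. \tag{9.2}$$

**Numerical check.** For $K=\{1,2\}$, $\lambda=\frac12$: $t_1=\frac13$, $t_2=\frac35$, $\ell_2=3$. The left side of (9.2) is $2\sqrt{3/5}\approx1.55$, the right side is $0.8$. So (9.2) fails here.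

**Step 9.3. (9.2) is always false.** *Purpose: reach the contradiction for every $M\ge2$.* For $x,y\in(0,1)$,
$$(1-t_1x)(1-t_1y)-(1-t_1)(1-t_1xy)=t_1(1-x)(1-y)\ge0 .$$
Dividing by $(1-t_1)^2$, $\frac{1-t_1xy}{1-t_1}\le\frac{1-t_1x}{1-t_1}\cdot\frac{1-t_1y}{1-t_1}$, and by induction
$$1-t_1\prod_{j\ge2}t_j\le(1-t_1)\prod_{j\ge2}\frac{1-t_1t_j}{1-t_1}. \tag{9.3}$$
Next, $(\kappa_1+\lambda)(\kappa_j+\lambda)-(\kappa_1-\lambda)(\kappa_j-\lambda)=2\lambda(\kappa_1+\kappa_j)$, so
$$1-t_1t_j=\frac{2\lambda(\kappa_1+\kappa_j)}{(\kappa_1+\lambda)(\kappa_j+\lambda)},\qquad\frac{1-t_1t_j}{1-t_1}=\frac{\kappa_j+\kappa_1}{\kappa_j+\lambda}.$$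
This is smaller than $\ell_j\sqrt{t_j}=\frac{\kappa_j+\kappa_1}{\kappa_j-\kappa_1}\sqrt{\frac{\kappa_j-\lambda}{\kappa_j+\lambda}}$. Indeed that is equivalent to $\kappa_j-\kappa_1<\sqrt{\kappa_j^2-\lambda^2}$, and since $\lambda<\kappa_1<\kappa_j$,
$$\kappa_j^2-\lambda^2>\kappa_j^2-\kappa_1^2=(\kappa_j-\kappa_1)(\kappa_j+\kappa_1)>(\kappa_j-\kappa_1)^2 .$$
With (9.3), $1-t_1\prod_{j\ge2}t_j<(1-t_1)\prod_{j\ge2}\ell_j\sqrt{t_j}$, which contradicts (9.2). **Hence $M=1$.**

## 10. Crapper's waves, and how many there are for each $q$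

**End of the proof of Theorem 1.** Let $K=\{N\}$ and $A=c_N$. By (7.1) and the first example in Section 1,
$$f=\frac{\Delta_c}{\Delta_{-c}}=\frac{1+A\zeta^N}{1-A\zeta^N},$$
and Section 8 with an empty product in (8.2) gives $N>\lambda$ and $|A|^2=\frac{N-\lambda}{N+\lambda}$. Since $|f|^2=e^u$,
$$u=2\log|f|=2\log\left|\frac{1+A\zeta^N}{1-A\zeta^N}\right| .$$
The converse was checked in Section 3. This proves Theorem 1, and with Section 2 also Theorems A and B. The conjecture is true. $\blacksquare$

**Remark.** A translation of $\sigma$ by $\sigma_0$ multiplies $A$ by $e^{iN\sigma_0}$, so it reaches every value of $\arg A$ and leaves $N$ and $|A|$ unchanged. By Theorem A, for every $q>0$ the nontrivial solutions at $p=0$, modulo translations in $\sigma$, therefore correspond one to one to the integers $N>1/q$. There are infinitely many for each $q>0$: exactly one for each $N$-fold branch that has already bifurcated at $q=1/N$.
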